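# Dense $\sigma$-compact subspaces of hereditarily Lindelöf Čech-complete spaces

## 1. Compact, metrizable and separable spaces all say yes

The first guess is "yes". Here is the question to which it answers. All spaces are Tychonoff.

**Question.** Suppose that $X$ is a hereditarily Lindelöf Čech-complete space. Must $X$ have a dense $\sigma$-compact subspace?

The question comes from the paper "Every k-separable Čech-complete space is subcompact" (https://staff.fnwi.uva.nl/j.vanmill/papers/papers2015/vvt-vmill-subcompact.pdf). Let us recall the words.

**Definition.** $X$ is *Čech-complete* if it is a $G_\delta$-subset of $\beta X$; equivalently, of some compactification of $X$. For instance, compact spaces and Polish spaces are Čech-complete (a Polish space is a $G_\delta$ in any metrizable compactification). The rationals are not, because Čech-complete spaces satisfy the Baire category theorem. If $X$ is a $G_\delta$ in a compact space $K$ and $A\subseteq X$ is closed or open in $X$, then $A$ is a $G_\delta$ in the compact set $\overline{A}^{K}$: either $A=X\cap\overline A^K$, or $A=X\cap W$ with $W$ open in $K$. So closed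 subspaces and open subspaces inherit Čech-completeness.

**Definition.** $X$ is *hereditarily Lindelöf* (HL) if every subspace of $X$ is Lindelöf. Every second countable space is HL. The compact space $\omega_1+1$ is Lindelöf but not HL, since its subspace $\omega_1$ is covered by proper initial segments and no countably many of them suffice.

**Definition.** A subspace is *$\sigma$-compact* if it is a countable union of compact subspaces.

Now test the guess. If $X$ is compact, $X$ itself works. If $X$ is separable, a countable dense set works, since points are compact; this covers all metrizable HL spaces, as Lindelöf metrizable spaces are separable. If $X$ is locally compact and Lindelöf, countably many open sets with compact closure cover it, so $X$ is $\sigma$-compact. If $X=P\times K$ with $P$ Polish and $K$ compact, take a countable dense $D\subseteq P$; then $D\times K$ is dense and $\sigma$-compact. Some smallness is needed: an uncountable discrete space is Čech-complete, its compact subsets are finite, and so it has no dense $\sigma$-compact subspace. It is of course not Lindelöf.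

Everything points to "yes". We will see that the guess cannot be proved in ZFC, and that it cannot be refuted either.

## 2. Right-separated sequences and perfect maps onto Polish spaces

Two tools are used throughout: a test for HL, and a map that compares $X$ with a Polish space.

**Lemma 1.** A space $Z$ fails to be HL if and only if there are points $p_\xi\in Z$ and open sets $O_\xi\ni p_\xi$ ($\xi<\omega_1$) such that $p_\zeta\notin O_\xi$ whenever $\xi<\zeta<\omega_1$.

*Proof.* Let $Y\subseteq Z$ be non-Lindelöf, and let $\mathcal O$ be a family of open sets covering $Y$ with no countable subfamily covering $Y$. Recursively choose $p_\xi\in Y\setminus\bigcup_{\eta<\xi}O_\eta$ and $O_\xi\in\mathcal O$ with $p_\xi\in O_\xi$. Conversely, given such points and sets, the $O_\xi$ cover $\{p_\xi:\xi<\omega_1\}$, while countably many of them, with indices below some $\zeta<\omega_1$, miss $p_\zeta$. $\square$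

We call such a sequence *right-separated*. If we pass to uncountably many indices and re-index in increasing order, or shrink the sets $O_\xi$ around $p_\xi$, it stays right-separated. Three consequences for an HL space $X$:

* $X$ has no uncountable discrete subspace.
* Every disjoint family of nonempty open sets is countable (pick a point in each and use the previous item).
* Every open $O\subseteq X$ is an $F_\sigma$: each point of $O$ has an open neighborhood whose closure lies in $O$, and countably many of these neighborhoods cover $O$.

**Definition.** A *perfect map* is a continuous closed map with compact fibers. For example, if $K$ is compact, the projection $Z\times K\to Z$ is perfect; the projection $\mathbb R\times\mathbb R\to\mathbb R$ is not.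

We use these textbook facts. Preimages of compact sets under perfect maps are compact. Restrictions of a perfect map $f$ to a closed set, or to a full preimage $f^{-1}(Q)\to Q$, are perfect. Compositions of perfect maps are perfect, and $f\times\mathrm{id}$ is perfect if $f$ is.

**Lemma 2.** If $X$ is Lindelöf and Čech-complete, there is a perfect map $f$ of $X$ onto a Polish space $P$.

*Proof.* Write $X=\bigcap_nO_n$ with $O_n$ open in $K=\beta X$. Fix $n$. Each point of $X$ lies in a cozero set of $K$ contained in $O_n$, and countably many of these cover $X$. A countable union of cozero sets is a cozero set (add the functions with weights $2^{-k}$). So there is a continuous $f_n:K\to[0,1]$ with $X\subseteq\{f_n>0\}\subseteq O_n$, and therefore $X=\bigcap_n\{f_n>0\}$. Let $\Phi=(f_n)_n:K\to[0,1]^\omega$ and $P=\Phi(K)\cap(0,1]^\omega$. This is a $G_\delta$ in the compact metrizable space $\Phi(K)$, hence Polish. Also $X=\Phi^{-1}(P)$, so $f=\Phi|_X:X\to P$ is onto $P$ and, as the restriction of a perfect map to a full preimage, perfect. $\square$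

## 3. Irreducible restrictions and increasing closed sets

Here is what a sensible person tries next. Let $f:X\to P$ be as in Lemma 2 and let $D\subseteq P$ be countable and dense. Then $f^{-1}(D)$ is $\sigma$-compact. Is it dense? Not always: let $X=([0,1]\times\{0\})\cup\{(r,1)\}$ with its projection to $[0,1]$; if $r\notin D$, then $f^{-1}(D)$ misses the isolated point $(r,1)$.

It is dense if $f$ is *irreducible*, that is, if no proper closed subset of $X$ is mapped onto $P$. Indeed, for nonempty open $U$ the set $P\setminus f(X\setminus U)$ is open and nonempty, so it contains some $d\in D$, and $f^{-1}(d)\subseteq U$. In general, Zorn's lemma gives a minimal closed $Z\subseteq X$ with $f(Z)=P$: the intersection of a chain of such closed sets still meets each compact fiber. The restriction of $f$ to $Z$ is irreducible, so $S_0=Z\cap f^{-1}(D)$ is $\sigma$-compact and dense in $Z$.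

If $Z\ne X$, repeat in the open set $X\setminus Z$, which is again HL and Čech-complete, and get $S_1$; continue transfinitely, at stage $\eta$ in the open set $X\setminus\overline{\bigcup_{\xi<\eta}S_\xi}$ while it is nonempty. If the process stops at a countable stage $\eta$, then $\bigcup_{\xi<\eta}S_\xi$ is dense and $\sigma$-compact. If it does not, the closed sets $\overline{\bigcup_{\xi<\eta}S_\xi}$, $\eta<\omega_1$, are strictly *increasing*. This is the exact point where the approach stops. By Lemma 1, HL forbids strictly *decreasing* $\omega_1$-sequences of closed sets, and we hold an increasing one.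

Two things would help: a way to put $\omega_1$ many points of $X$ inside one $\sigma$-compact set, and a proof that $\omega_1$ many points suffice to be dense. The second is a theorem. The first depends on set theory.

## 4. The cardinals $\mathfrak b$ and $\mathfrak d$, and three theorems

For $x,y\in\omega^\omega$ write $x\le y$ if $x(j)\le y(j)$ for all $j$ (similarly for finite sequences of equal length), and $x\le^*y$ if $x(j)\le y(j)$ for all but finitely many $j$. A set $A\subseteq \omega^\omega$ is *pointwise bounded* if there is $y$ with $x\le y$ for all $x\in A$. Let $\mathfrak b$ be the least size of a $\le^*$-unbounded family, and $\mathfrak d$ the least size of a $\le^*$-dominating family. Countably many functions $f_k$ have the common $\le^*$-bound $n\mapsto\max_{k\le n}f_k(n)$, so $\omega_1\le\mathfrak b\le\mathfrak d\le\mathfrak c$. Thus CH implies $\mathfrak d=\omega_1$; and MA$+\neg$CH implies $\mathfrak b=\mathfrak c>\omega_1$, a standard fact.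

A *$\pi$-base* of $X$ is a family of nonempty open sets such that every nonempty open set contains a member of it. The *$\pi$-weight* is the least size of a $\pi$-base. For example, if the isolated points are dense, their singletons form a $\pi$-base. Picking a point in each member of a $\pi$-base gives a dense set, so the density $d(X)$ is at most the $\pi$-weight.

**Theorem A.** If $\mathfrak d=\omega_1$ (in particular under CH), there is an HL Čech-complete space $X$ with no dense $\sigma$-compact subspace. Moreover, $X$ is a closed subspace of $M\times2^{\omega_1}$ with $M$ Polish, the projection $X\to M$ is perfect with countable fibers, and some nonempty open $X'\subseteq X$ has all its $\sigma$-compact subsets nowhere dense.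

**Theorem B.** If $\mathfrak b>\omega_1$ (in particular under MA$+\neg$CH), every HL Čech-complete space has a dense $\sigma$-compact subspace.

**Theorem C (ZFC).** (i) Every HL Čech-complete space has $\pi$-weight, hence density, at most $\omega_1$. (ii) Every Lindelöf Čech-complete space of density $<\mathfrak b$ has a dense $\sigma$-compact subspace.

CH and MA$+\neg$CH are both consistent with ZFC, so by A and B the answer to the Question is independent of ZFC. The case $\mathfrak b=\omega_1<\mathfrak d$ is not decided by these theorems.

## 5. Density below $\mathfrak b$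

**Proof of Theorem C(ii).** The aim is to catch fewer than $\mathfrak b$ points in one $\sigma$-compact set, by moving them to $\omega^\omega$. Assume $X\ne\emptyset$. Let $D\subseteq X$ be dense with $|D|<\mathfrak b$, let $f:X\to P$ be as in Lemma 2, and let $q:\omega^\omega\to P$ be a continuous surjection, which exists because $P$ is a nonempty Polish space. Choose $A\subseteq\omega^\omega$ with $|A|<\mathfrak b$ and $q(A)=f(D)$. There is $h$ with $z\le^*h$ for all $z\in A$. The set $\{z:z\le^*h\}$ is the union of the compact sets $\{z:z\le h'\}$ over the countably many $h'$ that differ from $h$ at finitely many places. So its image $S$ under $q$ is $\sigma$-compact, and $S\supseteq f(D)$. Since $f$ is perfect, $f^{-1}(S)$ is $\sigma$-compact, and it contains the dense set $D$. $\square$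

## 6. HL Čech-complete spaces have $\pi$-weight at most $\omega_1$

In Section 3 we added points to a $\sigma$-compact set. Now we add coordinates to the map $f$ instead, each one repairing one failure of irreducibility. HL will stop this before stage $\omega_2$. We need one fact about set mappings.

**Definition.** Let $\Theta$ assign to each $\alpha\in\omega_2$ a set $\Theta(\alpha)\subseteq\omega_2$. A set $A\subseteq\omega_2$ is *free* if $\beta\notin\Theta(\alpha)$ for all $\alpha,\beta\in A$. For example, if $\Theta(\alpha)=\{\alpha+1\}$, the limit ordinals form a free set. On $\omega_1$ in place of $\omega_2$, the countable sets $\Theta(\alpha)=\alpha$ admit no free set with two elements; so $\omega_2$ matters in the following lemma.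

**Lemma 3** (a case of the free set theorem)**.** If every $\Theta(\alpha)\subseteq\omega_2$ is countable and $\alpha\notin\Theta(\alpha)$ for all $\alpha<\omega_2$, there is an uncountable free set.

*Proof.* Suppose all free sets are countable. For $\xi<\omega_1$ let $A_\xi$ be a maximal free subset of $\omega_2\setminus\bigcup_{\eta<\xi}A_\eta$ (a union of a chain of free sets is free, so Zorn's lemma applies). The $A_\xi$ are disjoint and countable, and nonempty because singletons are free. The set $\bigcup_\xi A_\xi\cup\bigcup\{\Theta(a):a\in\bigcup_\xi A_\xi\}$ has size at most $\omega_1$; pick $\gamma\in\omega_2$ outside it. For each $\xi<\omega_1$, maximality says that $A_\xi\cup\{\gamma\}$ is not free. Since $A_\xi$ is free, $\gamma\notin\Theta(\gamma)$, and $\gamma\notin\Theta(a)$ for $a\in A_\xi$, we must have $\Theta(\gamma)\cap A_\xi\neq\emptyset$. So $\Theta(\gamma)$ meets $\omega_1$ many disjoint sets and is uncountable, a contradiction. $\square$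

**Proof of Theorem C(i).** Let $X$ be HL and Čech-complete (we may assume $X\neq\emptyset$), with $f:X\to P$ as in Lemma 2.

**Step 1. The recursion.** This step sets up the growing maps. We recursively choose continuous $h_\beta:X\to[0,1]$. Given $(h_\beta)_{\beta<\alpha}$, let
$$\varphi_\alpha=(f,(h_\beta)_{\beta<\alpha}):X\to P\times[0,1]^\alpha,\qquad X_\alpha=\varphi_\alpha(X).$$
The map $\varphi_\alpha$ is perfect onto $X_\alpha$: it is the composition of the closed embedding $x\mapsto(x,(h_\beta(x))_{\beta<\alpha})$ of $X$ into $X\times[0,1]^\alpha$ (a graph) with the perfect map $f\times\mathrm{id}$.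

If no proper closed subset of $X$ is mapped by $\varphi_\alpha$ onto $X_\alpha$, stop. Otherwise choose a nonempty open $U_\alpha\subseteq X$ with $\varphi_\alpha(X\setminus U_\alpha)=X_\alpha$. Take a point $x\in U_\alpha$ and a continuous $k:X\to[0,1]$ with $k(x)=1$ that vanishes off $U_\alpha$, and put $h_\alpha=\min(1,2k)$ and $V_\alpha=\{k>1/2\}$. Then $h_\alpha$ is $0$ off $U_\alpha$ and $1$ on the nonempty open set $V_\alpha\subseteq U_\alpha$.

**Step 2. If the recursion stops at some $\alpha<\omega_2$, we are done.** This step turns irreducibility into a $\pi$-base. Let $\mathcal B$ be a base of $X_\alpha$ consisting of nonempty sets, with $|\mathcal B|\le\omega_1$; it exists because $P\times[0,1]^\alpha$ has weight at most $\omega_1$. For nonempty open $U\subseteq X$ the set $X_\alpha\setminus\varphi_\alpha(X\setminus U)$ is open, as $\varphi_\alpha$ is closed, and nonempty by irreducibility. So it contains some $B\in\mathcal B$, and $\emptyset\neq\varphi_\alpha^{-1}(B)\subseteq U$. Hence $\{\varphi_\alpha^{-1}(B):B\in\mathcal B\}$ is a $\pi$-base of size at most $\omega_1$.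

From now on suppose that the recursion runs through all $\alpha<\omega_2$. We look for a contradiction.

**Step 3. Each point lies in only countably many $V_\alpha$.** This step makes Lemma 3 applicable. Suppose $p\in V_\alpha$ for uncountably many $\alpha$; then this holds for all $\alpha$ in some $A\subseteq\omega_2$ of order type $\omega_1$. Note that $\sup A<\omega_2$ and $A$ has no largest element. Fix $\alpha\in A$. For $\alpha\le\beta\le\sup A$ let
$$C_\beta=\{y\in X:\varphi_\alpha(y)=\varphi_\alpha(p),\ h_\gamma(y)=0\text{ for }\alpha\le\gamma<\beta\}.$$
These are decreasing closed subsets of the compact set $f^{-1}(f(p))$. We check by induction that they are nonempty. First, $p\in C_\alpha$. If $\beta$ is a limit above $\alpha$, then $C_\beta=\bigcap_{\alpha\le\gamma<\beta}C_\gamma\ne\emptyset$ by compactness. If $y\in C_\beta$ and $\beta<\sup A$, then by the choice of $U_\beta$ there is $y'\in X\setminus U_\beta$ with $\varphi_\beta(y')=\varphi_\beta(y)$. As $\varphi_\beta$ includes $\varphi_\alpha$ and all $h_\gamma$ with $\gamma<\beta$, we get $y'\in C_\beta$; and $h_\beta(y')=0$ because $y'\notin U_\beta$. So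 $y'\in C_{\beta+1}$.

Choose $y_\alpha\in C_{\sup A}$, for each $\alpha\in A$. Let $\alpha,\alpha'\in A$. If $\alpha<\alpha'$, then $\varphi_{\alpha'}(y_{\alpha'})=\varphi_{\alpha'}(p)$ gives $h_\alpha(y_{\alpha'})=h_\alpha(p)=1$. If $\alpha'\le\alpha$, then $h_\alpha(y_{\alpha'})=0$. So the open set $\{h_\alpha<1\}$ contains $y_\alpha$ but no $y_{\alpha'}$ with $\alpha'>\alpha$ in $A$. As $A$ has order type $\omega_1$, this is a right-separated sequence, contradicting HL by Lemma 1.

**Step 4. An uncountable discrete subspace.** This step gives the contradiction. Choose $x_\alpha\in V_\alpha$ for $\alpha<\omega_2$ and let $\Theta(\alpha)=\{\beta\ne\alpha:x_\alpha\in V_\beta\}$, a countable set by Step 3. Let $A$ be an uncountable free set (Lemma 3). For distinct $\alpha,\beta\in A$ we have $\alpha\notin\Theta(\beta)$, that is, $x_\beta\notin V_\alpha$. So $V_\alpha\cap\{x_\beta:\beta\in A\}=\{x_\alpha\}$ for $\alpha\in A$, and $\{x_\alpha:\alpha\in A\}$ is an uncountable discrete subspace of $X$, contradicting HL. $\square$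

**Proof of Theorem B.** If $\mathfrak b>\omega_1$ and $X$ is HL and Čech-complete, then $d(X)\le\omega_1<\mathfrak b$ by C(i), and C(ii) gives a dense $\sigma$-compact subspace. Under MA$+\neg$CH we have $\mathfrak b=\mathfrak c>\omega_1$. $\square$

## 7. Sheets over all functions: a Lindelöf space, not HL

If $\mathfrak b=\omega_1$, the proof just given breaks where $\omega_1$ many points of $X$ may project to an unbounded set. So let us build a space that has, for each $g\in\omega^\omega$, an open piece that lives only over $\{x:g\le x\}$. The direct attempt is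
$$Y=\{(x,b)\in\omega^\omega\times2^{\omega^\omega}:\ g\le x\text{ for every }g\in b\},$$
where $2^{\omega^\omega}$ is identified with the power set of $\omega^\omega$. The set $Y$ is closed, being the intersection over $g$ of the closed sets $\{(x,b):g\notin b\text{ or }g\le x\}$. So $Y$ is Čech-complete and its projection $f$ to $\omega^\omega$ is perfect. It is also Lindelöf: given an open cover, each fiber lies in the union $W_x$ of finitely many members of the cover, and countably many of the open sets $\omega^\omega\setminus f(Y\setminus W_x)\ni x$ cover $\omega^\omega$.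

Furthermore, $Y$ has no dense $\sigma$-compact subspace, in ZFC. Let $S=\bigcup_nS_n$ with $S_n$ compact. Each coordinate takes finitely many values on the compact set $f(S_n)$, so $f(S_n)\subseteq\{x:x\le h_n\}$ for some $h_n$. Choose $h$ with $h_n\le^*h$ for all $n$ and let $g=h+1$. The open set $\{(x,b)\in Y:g\in b\}$ contains $(g,\{g\})$, and it misses $S$, because $(x,b)\in S_n$ and $g\in b$ would give $h+1=g\le x\le h_n\le^*h$.

But $Y$ is not HL. The point $(g',\{g'\})$ lies in the open set $\{g\in b\}$ only if $g'=g$, so these points form an uncountable discrete subspace. The sheets are too independent of each other. We need a version in which $\beta\in b$ decides everything about the part of $b$ below $\beta$. To keep such a space closed, we use a $\le^*$-increasing sequence of functions.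

## 8. Coherent sheets over a $\le^*$-increasing sequence

Let $M$ be the set of nondecreasing $x\in\omega^\omega$; it is closed in $\omega^\omega$, hence Polish. Suppose that $g_\beta\in M$ ($\beta<\omega_1$) satisfy:

* **(S1)** $g_\alpha\le^*g_\beta$ for $\alpha<\beta$; fix $m(\alpha,\beta)$ with $g_\alpha(j)\le g_\beta(j)$ for all $j\ge m(\alpha,\beta)$.
* **(S2)** For every $y\in\omega^\omega$, $y\le^*g_\beta$ for all but countably many $\beta$.

In Section 12 we add a condition (S3) and show that $\mathfrak d=\omega_1$ gives such a sequence with all three properties. Until then only (S1) and (S2) are used.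

For $y\in\omega^\omega$ let $a(y)=\{\alpha<\omega_1:g_\alpha\le y\}$. By (S2) applied to $y+1$, the set $a(y)$ is **countable**. Let $E_\alpha=\{x\in M:g_\alpha\le x\}$, a closed set. If $\alpha<\beta$ and $x\in E_\beta$, then $g_\alpha(j)\le g_\beta(j)\le x(j)$ for $j\ge m(\alpha,\beta)$, so only finitely many coordinates matter:
$$x\in E_\alpha\iff g_\alpha|_m\le x|_m,\qquad m=m(\alpha,\beta)\quad(x\in E_\beta).\tag{1}$$
Hence $E_\alpha\cap E_\beta$ is clopen in $E_\beta$. Identify $2^{\omega_1}$ with the power set of $\omega_1$ and put
$$X=\{(x,b)\in M\times2^{\omega_1}:\ \text{for every }\beta\in b,\ x\in E_\beta\text{ and }b\cap\beta=a(x)\cap\beta\}.\tag{2}$$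

To see the shape of this, use only two indices, with $g_0=(1,1,1,\dots)$ and $g_1=(0,2,2,\dots)$, so that $m(0,1)=1$ works. In $M$ we have $E_0=\{x(0)\ge1\}$ and $E_1=\{x(1)\ge2\}$. The possible $b$ over $x$ are: $\emptyset$ always; $\{0\}$ if $x\in E_0$; $\{1\}$ if $x\in E_1$ and $x(0)=0$; $\{0,1\}$ if $x\in E_1$ and $x(0)\ge1$. So the sheet $\{1\in b\}$ is a copy of $E_1$, split into two clopen parts. In $Y$ the sheets of $0$ and $1$ could be chosen freely over $E_0\cap E_1$; here $b=\{1\}$ is forbidden there.

**The set $X$ is closed in $M\times2^{\omega_1}$.** It is the intersection of the sets $\{(x,b):\beta\notin b\text{ or }x\in E_\beta\}$ and, for $\alpha<\beta$, the sets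
$$\{(x,b):\ \beta\notin b,\text{ or }(x\in E_\beta\text{ and }(\alpha\in b\Leftrightarrow x\in E_\alpha))\}.$$
The first kind is closed because $\{\beta\notin b\}$ is clopen. For the second kind, $\{\beta\notin b\}$ is joined with $\{x\in E_\beta\cap E_\alpha,\ \alpha\in b\}$ and $\{x\in E_\beta\setminus E_\alpha,\ \alpha\notin b\}$, and both $E_\beta\cap E_\alpha$ and $E_\beta\setminus E_\alpha$ are closed by (1).

**The space $X$ is Čech-complete.** $M$ is a $G_\delta$ in a metrizable compactification $cM$, so $M\times2^{\omega_1}$ is a $G_\delta$ in $cM\times2^{\omega_1}$, and $X$ is closed in $M\times2^{\omega_1}$.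

**The projection $f:X\to M$ is perfect with countable fibers.** It is perfect because $X$ is closed and $2^{\omega_1}$ is compact. By (2), $(x,b)\in X$ if and only if $b$ is an initial segment of $a(x)$, so the fiber over $x$ is $\{(x,a(x)\cap\delta):\delta\le\omega_1\}$. It is nonempty, and it is countable because $a(x)$ is countable. In particular, $b\subseteq a(x)$ whenever $(x,b)\in X$.

## 9. No dense $\sigma$-compact subspace in $X$

The argument is that of Section 7. Let $S=\bigcup_nS_n\subseteq X$ with $S_n$ compact. Then $f(S_n)\subseteq\{x:x\le h_n\}$ for some $h_n\in\omega^\omega$. Choose $h$ with $h_n\le^*h$ for all $n$ and, by (S2), $\beta$ with $h+1\le^*g_\beta$. The open set $\{(x,b)\in X:\beta\in b\}$ is nonempty, since it contains $(g_\beta,a(g_\beta)\cap(\beta+1))$. If $(x,b)\in S_n$ and $\beta\in b$, then $h+1\le^*g_\beta\le x\le h_n\le^*h$, a contradiction. So this nonempty open set misses $S$, and $S$ is not dense.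

What remains is to make $X$ hereditarily Lindelöf.

## 10. Neighborhoods described by two ordinals

A basic open set of $M\times2^{\omega_1}$ restricts finitely many coordinates of $b$. Coherence reduces this to at most one positive and one negative restriction.

**Lemma 4.** Let $p=(x,b)\in X$ and let $O$ be an open neighborhood of $p$ in $X$. There are $n\in\omega$, $F\subseteq b$ and $G\subseteq a(x)\setminus b$ with $|F|,|G|\le1$ such that
$$\{(y,c)\in X:y|_n=x|_n,\ F\subseteq c,\ G\cap c=\emptyset\}\subseteq O.$$
Moreover, if $F=\{\eta\}$ and $G=\{\gamma\}$, then $\eta<\gamma$.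

*Proof.* $O$ contains $\{(y,c)\in X:y|_{n_0}=x|_{n_0},\ F_0\subseteq c,\ G_0\cap c=\emptyset\}$ for some $n_0$ and some finite $F_0\subseteq b$ and $G_0\subseteq\omega_1\setminus b$. Let $F=\{\eta\}$ with $\eta=\max F_0$, or $F=\emptyset$ if $F_0=\emptyset$. Let $G=\{\gamma\}$ with $\gamma=\min(G_0\cap a(x))$, or $G=\emptyset$ if $G_0\cap a(x)=\emptyset$. Choose $n\ge n_0$ so large that $n\ge m(\alpha,\eta)$ for all $\alpha\in F_0$ with $\alpha<\eta$; that $n\ge m(\gamma,\gamma')$ for all $\gamma'\in G_0\cap a(x)$ with $\gamma'>\gamma$; and that for each $\gamma'\in G_0\setminus a(x)$ some $j<n$ has $x(j)<g_{\gamma'}(j)$.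

Let $(y,c)\in X$ with $y|_n=x|_n$, $F\subseteq c$ and $G\cap c=\emptyset$. We check $F_0\subseteq c$ and $G_0\cap c=\emptyset$.

* (i) Let $\alpha\in F_0$, $\alpha<\eta$. Since $\eta\in c$, we have $y\in E_\eta$ and $c\cap\eta=a(y)\cap\eta$. As $\alpha\in b\subseteq a(x)$, we have $g_\alpha|_m\le x|_m=y|_m$ for $m=m(\alpha,\eta)\le n$, so $y\in E_\alpha$ by (1). Hence $\alpha\in a(y)\cap\eta\subseteq c$.
* (ii) Let $\gamma'\in G_0\setminus a(x)$. For some $j<n$ we have $y(j)=x(j)<g_{\gamma'}(j)$, so $\gamma'\notin a(y)\supseteq c$.
* (iii) Let $\gamma'\in G_0\cap a(x)$, $\gamma'>\gamma$. If $\gamma'\in c$, then $y\in E_{\gamma'}$ and $c\cap\gamma'=a(y)\cap\gamma'$. As $x\in E_\gamma$ and $n\ge m(\gamma,\gamma')$, (1) gives $y\in E_\gamma$. So $\gamma\in c$, contradicting $G\cap c=\emptyset$.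

Hence $(y,c)\in O$. Finally, let $F=\{\eta\}$ and $G=\{\gamma\}$. If $\gamma<\eta$, then $\eta\in b$ gives $\gamma\in a(x)\cap\eta=b\cap\eta$, contradicting $\gamma\notin b$. And $\gamma\ne\eta$ since $\eta\in b$. So $\eta<\gamma$. $\square$

## 11. Right-separated sequences in $X$ under (S1) and (S2)

Suppose that $X$ is not HL. By Lemma 1 there are $p_\xi=(x_\xi,b_\xi)\in X$ and open $O_\xi\ni p_\xi$ ($\xi<\omega_1$) with $p_\zeta\notin O_\xi$ whenever $\xi<\zeta$. We repeatedly pass to uncountable sets of indices and re-index in increasing order.

**Step 1. Normalization.** The purpose is to replace "$p_\zeta\notin O_\xi$" by a statement about the functions $g_\alpha$ and $x_\zeta$ alone. By Lemma 4 we may assume that $O_\xi$ is the basic set given by $n,F_\xi,G_\xi$, where $n$, $x_\xi|_n$, $|F_\xi|$ and $|G_\xi|$ do not depend on $\xi$, since there are only countably many possibilities for these data. Write $F_\xi=\{\eta_\xi\}$ and $G_\xi=\{\gamma_\xi\}$ when nonempty.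

Let $\delta<\omega_1$. Only countably many $\xi$ have $b_\xi\subseteq\delta$: otherwise uncountably many $p_\xi$ lie in $\{(y,c)\in X:c\subseteq\delta\}$, which embeds in the second countable space $M\times2^\delta$, and so we would get a right-separated sequence in an HL space. So we can thin out recursively: at each step all earlier ordinals $\beta_\xi$ and all elements of the earlier $F_\xi\cup G_\xi$ lie below some $\delta<\omega_1$, and we take a later index $\zeta$ with $b_\zeta\not\subseteq\delta$ and an ordinal $\beta_\zeta\in b_\zeta\setminus\delta$. After re-indexing, $\beta_\zeta\in b_\zeta$ exceeds $\beta_\xi$ and all elements of $F_\xi\cup G_\xi$ for every $\xi<\zeta$.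

**Step 2. Three properties.** These are all we need to know about the sequence. First, if $\xi<\zeta$ and $\alpha\in F_\xi\cup G_\xi$, then $\alpha<\beta_\zeta\in b_\zeta$, so $\alpha\in b_\zeta\Leftrightarrow\alpha\in a(x_\zeta)\Leftrightarrow g_\alpha\le x_\zeta$. As $p_\zeta\notin O_\xi$ and $x_\zeta|_n=x_\xi|_n$, we obtain
$$\text{for }\xi<\zeta:\ \text{either }F_\xi\ne\emptyset\text{ and }g_{\eta_\xi}\not\le x_\zeta,\ \text{ or }G_\xi\ne\emptyset\text{ and }g_{\gamma_\xi}\le x_\zeta.\tag{3}$$
Second, $x_\zeta\ge g_{\beta_\zeta}$ and the $\beta_\zeta$ are distinct, so by (S2)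
$$\text{for every }y\in\omega^\omega,\quad y\le^*x_\zeta\ \text{ for all but countably many }\zeta.\tag{4}$$
In particular, for uncountable $B\subseteq\omega_1$ the set $\{x_\zeta:\zeta\in B\}$ is not pointwise bounded: a bound $y$ would contradict (4) for $y+1$. Third, if $G_\xi\neq\emptyset$, then $\gamma_\xi\in a(x_\xi)\setminus b_\xi$, while $\beta_\xi\in b_\xi$ and $b_\xi\cap\beta_\xi=a(x_\xi)\cap\beta_\xi$. So $\beta_\xi<\gamma_\xi$, and for $\xi<\zeta$ we have $\gamma_\xi<\beta_\zeta<\gamma_\zeta$: the $\gamma_\xi$ are strictly increasing. Nothing of the kind is claimed for the $\eta_\xi$, which may even repeat.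

**Step 3. The case $F_\xi=\emptyset$ for all $\xi$.** Here (3) asks for too much domination. By (3), $G_\xi\ne\emptyset$ and $g_{\gamma_\xi}\le x_\zeta$ whenever $\xi<\zeta$. If some $y$ bounded all $g_{\gamma_\xi}$ pointwise, then $a(y)$ would contain the uncountably many $\gamma_\xi$. So there are $i$ and a countable $C\subseteq\omega_1$ with $\{g_{\gamma_\xi}(i):\xi\in C\}$ infinite. For $\zeta>\sup C$ the number $x_\zeta(i)$ bounds this infinite set, a contradiction.

**Step 4. Preparing the case $F_\xi=\{\eta_\xi\}$ for all $\xi$.** Now we must produce $\xi<\zeta$ with $g_{\eta_\xi}\le x_\zeta$ *everywhere*, while (4) gives only *eventual* domination. The initial parts of the $g_{\eta_\xi}$ have to be controlled. Let $\mathcal S=\omega^{<\omega}$. For $u\in\mathcal S$ let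
$$\Gamma_u=\{\xi:u\text{ is an initial segment of }g_{\eta_\xi}\},\qquad T=\{u\in\mathcal S:\Gamma_u\text{ is uncountable}\}.$$
Discarding the countably many $\xi$ in $\bigcup_{u\notin T}\Gamma_u$ and re-indexing, we may assume that all initial segments of every $g_{\eta_\xi}$ are in $T$. (This does not change $T$.)

**Lemma 5.** In the situation of Step 4, suppose that for each $s\in T$ a nonempty countable $D_s\subseteq\Gamma_s$ is given such that $\{g_{\eta_\xi}:\xi\in D_s\}$ is pointwise bounded. Then there are $s\in T$ and $\zeta<\omega_1$ such that $\xi<\zeta$ and $g_{\eta_\xi}\le x_\zeta$ for every $\xi\in D_s$.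

*Proof.* The plan is to cover the coordinates of $\omega$ by three blocks. On the first, $g_{\eta_\xi}$ agrees with $g_{\eta_\zeta}$. On the second, a single huge value of $x_\zeta$ helps, because $x_\zeta$ is nondecreasing. On the third, eventual domination helps.

Let $h_s(j)=\max\{g_{\eta_\xi}(j):\xi\in D_s\}$ for $s\in T$. Fix an injection $c:\mathcal S\to\omega$ with $c(s)\ge|s|$; for example, let $c(s)=\prod_{i<|s|}q_i^{s(i)+1}$, where $q_i$ is the $i$th prime. Let $h(j)=\max\{h_s(j):s\in T,\ c(s)\le j\}$, a maximum over a finite set, with $\max\emptyset=0$. Thus $h(j)\ge h_s(j)$ for $j\ge c(s)$. Let $\delta<\omega_1$ exceed all elements of the countable set $\bigcup_{s\in T}D_s$. By (4), $h\le^*x_\zeta$ for all but countably many $\zeta$, so there are $m\in\omega$ and an uncountable $B\subseteq\omega_1\setminus\delta$ such that $x_\zeta|_m$ is the same for all $\zeta\in B$, and $h(j)\le x_\zeta(j)$ for all $j\ge m$ and $\zeta\in B$.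

By Step 2, $\{x_\zeta:\zeta\in B\}$ is not pointwise bounded. Let $N$ be least such that $\{x_\zeta(N):\zeta\in B\}$ is infinite; then $N\ge m$. By minimality, $\{x_\zeta|_N:\zeta\in B\}$ is finite. Since $\eta_\zeta\in b_\zeta\subseteq a(x_\zeta)$, we have $g_{\eta_\zeta}\le x_\zeta$, so only finitely many sequences $g_{\eta_\zeta}|_N$ ($\zeta\in B$) occur. Hence there is $s\in\omega^N$ such that $\{x_\zeta(N):\zeta\in B,\ g_{\eta_\zeta}|_N=s\}$ is infinite. By Step 4, $s\in T$. Pick such a $\zeta$ with $x_\zeta(N)\ge\max_{j\le c(s)}h_s(j)$. Let $\xi\in D_s$. Note $c(s)\ge|s|=N$.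

* For $j<N$: $g_{\eta_\xi}(j)=s(j)=g_{\eta_\zeta}(j)\le x_\zeta(j)$, because $\xi\in\Gamma_s$.
* For $N\le j\le c(s)$: $x_\zeta(j)\ge x_\zeta(N)\ge h_s(j)\ge g_{\eta_\xi}(j)$, as $x_\zeta$ is nondecreasing.
* For $j>c(s)$, so that $j\ge N\ge m$: $x_\zeta(j)\ge h(j)\ge h_s(j)\ge g_{\eta_\xi}(j)$.

So $g_{\eta_\xi}\le x_\zeta$, and $\xi<\delta\le\zeta$. $\square$

**Step 5. The case $F_\xi\ne\emptyset$, $G_\xi=\emptyset$ for all $\xi$.** Singletons suffice. For $s\in T$ let $D_s=\{\xi\}$ with any $\xi\in\Gamma_s$. Lemma 5 gives $\xi<\zeta$ with $g_{\eta_\xi}\le x_\zeta$, contradicting (3).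

The case left is $F_\xi=\{\eta_\xi\}$, $G_\xi=\{\gamma_\xi\}$ for all $\xi$.

## 12. Outrunning continuous bounds: condition (S3)

In the remaining case, Lemma 5 with singletons gives $g_{\eta_\xi}\le x_\zeta$, and then (3) only says $g_{\gamma_\xi}\le x_\zeta$. This is no contradiction. To get one as in Step 3, we want sets $D_s$ such that $\{g_{\eta_\xi}:\xi\in D_s\}$ is pointwise bounded, but $\{g_{\gamma_\xi}(i):\xi\in D_s\}$ is infinite for some $i$.

Such $D_s$ cannot exist if there is a continuous $F:\omega^\omega\to\omega^\omega$ with $g_{\gamma_\xi}\le F(g_{\eta_\xi})$ for all $\xi\in\Gamma_s$: a pointwise bounded set lies in a compact set, and its image under $F$ lies in a compact set, hence is pointwise bounded. Conditions (S1) and (S2) do not exclude such bounds between members of the sequence. When building a sequence recursively, one may put $g_{\lambda+1}=g_\lambda+1$ at every limit $\lambda$ without spoiling (S1) or (S2), and then $F(y)=y+1$ is such a bound for the pairs $\lambda<\lambda+1$. The remedy is to let $g_\beta$ outrun $F(g_\alpha)$, $\alpha<\beta$, for enough continuous $F$. We need a list of only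 $\omega_1$ many maps $F$ that is cofinal in the right sense, and this is where $\mathfrak d=\omega_1$ enters a second time.

A *tree* is a subset of $\mathcal S$ closed under initial segments. An infinite branch of a tree $L$ is $y\in\omega^\omega$ with $y|_k\in L$ for all $k$. For $1\le\alpha<\omega_1$ fix a surjection $e_\alpha:\omega\to\alpha$.

**Definition.** For $h:\mathcal S\to\omega$ let $L(\alpha,h)$ be the set of $s\in\mathcal S$ for which there are ordinals $\beta_0>\dots>\beta_{|s|}$ with $\beta_j\in e_\alpha[\{0,\dots,h(s|_j)\}]$ for all $j\le|s|$.

Two samples. For $\alpha=1$ only $\beta_0=0$ is available, so $L(1,h)=\{\emptyset\}$. For $\alpha=\omega$ and $e_\omega=\mathrm{id}$, the condition is $\beta_j\le h(s|_j)$, so $|s|\le\beta_0\le h(\emptyset)$; if $h$ is constant with value $2$, then $L(\omega,h)$ consists of all $s$ with $|s|\le2$.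

**Lemma 6.** Assume $\mathfrak d=\omega_1$. There is a family $\mathcal H$ of $\omega_1$ functions $\omega\times\mathcal S\to\omega$ such that every function $\omega\times\mathcal S\to\omega$ is everywhere $\le$ some member of $\mathcal H$. Moreover:

* (a) Each $L(\alpha,h)$ is a tree with no infinite branch.
* (b) If $L_i$ ($i<\omega$) are trees with no infinite branches, there are $1\le\alpha<\omega_1$ and $h\in\mathcal H$ with $L_i\subseteq L(\alpha,h(i,\cdot))$ for all $i$.

*Proof.* Since $\omega\times\mathcal S$ is countable, there is a family of $\omega_1$ functions $\omega\times\mathcal S\to\omega$ that dominates all such functions up to finitely many places. Close it under finite modifications. Each function has only countably many of them, so $\mathcal H$ has size $\omega_1$.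

(a) Truncating $\beta_0>\dots>\beta_{|s|}$ shows that $L(\alpha,h)$ is a tree. Suppose $y$ is an infinite branch. The finite sequences $\beta_0>\dots>\beta_k$ with $\beta_j\in e_\alpha[\{0,\dots,h(y|_j)\}]$ form a tree under extension. It is finitely branching, since each $\beta_j$ ranges over a finite set, and infinite, since each $y|_k\in L(\alpha,h)$. By König's lemma it has an infinite branch, which is an infinite decreasing sequence of ordinals. This is impossible.

(b) Since $L_i$ has no infinite branch, it contains no infinite strictly increasing chain of sequences. So we can define $\rho_i(u)=\sup\{\rho_i(v)+1:v\in L_i,\ u\subsetneq v\}$ for $u\in L_i$ by recursion. By induction all values are countable ordinals, because $L_i$ is countable, and $\rho_i(u)>\rho_i(v)$ whenever $u\subsetneq v$ in $L_i$. Let $1\le\alpha<\omega_1$ be such that all values of all $\rho_i$ lie in $\alpha$. Choose $h\in\mathcal H$ with $h(i,u)\ge\min\{j:e_\alpha(j)=\rho_i(u)\}$ for all $i$ and $u\in L_i$. If $u\in L_i$, then the ordinals $\beta_j=\rho_i(u|_j)$, $j\le|u|$, show that $u\in L(\alpha,h(i,\cdot))$. $\square$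

**Definition.** For $1\le\alpha<\omega_1$ and $h,h'\in\mathcal H$ define $F_{\alpha,h,h'}:\omega^\omega\to\omega^\omega$ by
$$F_{\alpha,h,h'}(y)(i)=h'(i,y|_k),\qquad k\text{ least with }y|_k\notin L(\alpha,h(i,\cdot)).\tag{5}$$
By Lemma 6(a) there is such a $k$. Each value $F_{\alpha,h,h'}(y)(i)$ depends on a finite initial segment of $y$, so the map is continuous. For $\alpha=1$ we have $k=1$, and the value is $h'(i,y|_1)$, which depends on $y(0)$ only. There are $\omega_1$ many of these maps; enumerate them as $\{F_\nu:\nu<\omega_1\}$.

**Lemma 7.** Assume $\mathfrak d=\omega_1$. There are $g_\beta\in M$ ($\beta<\omega_1$) that satisfy (S1), (S2) and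

* **(S3)** for all $\alpha,\nu<\beta$: $F_\nu(g_\alpha)(i)<g_\beta(i)$ for all but finitely many $i$.

*Proof.* Let $\{d_\nu:\nu<\omega_1\}$ be a dominating family. Given $g_\alpha$ for $\alpha<\beta$, the functions $g_\alpha$, $d_\nu$ and $F_\nu(g_\alpha)+1$ with $\alpha,\nu<\beta$ are countably many, so they have a common $\le^*$-bound $z$. Let $g_\beta(i)=\max_{j\le i}z(j)$. Then $g_\beta\in M$, and (S1) and (S3) hold. For (S2), let $y\in\omega^\omega$ and choose $\nu$ with $y\le^*d_\nu$; then $y\le^*d_\nu\le^*g_\beta$ for all $\beta>\nu$. $\square$

From now on, $X$ is built from a sequence as in Lemma 7. All of Sections 8–11 applies to it.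

## 13. Two ordinals at once: $X$ is hereditarily Lindelöf

We are in the situation of Step 4 of Section 11, with $F_\xi=\{\eta_\xi\}$ and $G_\xi=\{\gamma_\xi\}$ for all $\xi$.

**Lemma 8.** For each $s\in T$ there is a nonempty countable $D_s\subseteq\Gamma_s$ such that $\{g_{\eta_\xi}:\xi\in D_s\}$ is pointwise bounded and $\{g_{\gamma_\xi}(i):\xi\in D_s\}$ is infinite for some $i$.

*Proof.* The idea is a dichotomy: either unboundedness of the $g_{\gamma_\xi}(i)$ persists along a branch, and the branch yields $D_s$, or one of the maps $F_\nu$ bounds all $g_{\gamma_\xi}$ in terms of $g_{\eta_\xi}$, which (S3) forbids. For $i<\omega$ and $u\in\mathcal S$ put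
$$\psi_i(u)=\sup\{g_{\gamma_\xi}(i):\xi\in\Gamma_s\cap\Gamma_u\}\in\omega\cup\{\infty\}\quad(\sup\emptyset=0),\qquad L_i=\{u:\psi_i(u)=\infty\}.$$
Since $\Gamma_u\supseteq\Gamma_v$ if $u\subseteq v$, each $L_i$ is a tree.

*Some $L_i$ has an infinite branch $y$.* For each $k$ choose $\xi_k\in\Gamma_s\cap\Gamma_{y|_k}$ with $g_{\gamma_{\xi_k}}(i)>k$, and let $D_s=\{\xi_k:k<\omega\}$. The set $\{g_{\gamma_\xi}(i):\xi\in D_s\}$ is unbounded in $\omega$, hence infinite. For each $j$ we have $g_{\eta_{\xi_k}}(j)=y(j)$ for all $k>j$, so $\{g_{\eta_\xi}(j):\xi\in D_s\}$ is finite. So $D_s$ is as required.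

*No $L_i$ has an infinite branch.* We derive a contradiction. By Lemma 6(b) there are $1\le\alpha<\omega_1$ and $h\in\mathcal H$ with $L_i\subseteq L(\alpha,h(i,\cdot))$ for all $i$. Choose $h'\in\mathcal H$ with $h'(i,u)\ge\psi_i(u)$ whenever $\psi_i(u)<\infty$. Let $\nu$ be such that $F_\nu=F_{\alpha,h,h'}$. Take any $\xi\in\Gamma_s$ and $i<\omega$, let $y=g_{\eta_\xi}$, and let $k$ be least with $y|_k\notin L(\alpha,h(i,\cdot))$. Then $y|_k\notin L_i$, so $\psi_i(y|_k)<\infty$; and $\xi\in\Gamma_s\cap\Gamma_{y|_k}$. Therefore
$$g_{\gamma_\xi}(i)\le\psi_i(y|_k)\le h'(i,y|_k)=F_\nu(g_{\eta_\xi})(i).$$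
This holds for all $i$ and all $\xi\in\Gamma_s$. Since $\Gamma_s$ is uncountable and the $\gamma_\xi$ are strictly increasing, there is $\xi\in\Gamma_s$ with $\gamma_\xi>\nu$. By Lemma 4, $\eta_\xi<\gamma_\xi$. So (S3) gives $F_\nu(g_{\eta_\xi})(i)<g_{\gamma_\xi}(i)$ for all but finitely many $i$, a contradiction. $\square$

**Conclusion of the proof that $X$ is HL.** Apply Lemma 5 to the sets $D_s$ of Lemma 8. We get $s\in T$ and $\zeta$ such that $\xi<\zeta$ and $g_{\eta_\xi}\le x_\zeta$ for every $\xi\in D_s$. By (3), $g_{\gamma_\xi}\le x_\zeta$ for every $\xi\in D_s$. So for each $i$ the number $x_\zeta(i)$ bounds $\{g_{\gamma_\xi}(i):\xi\in D_s\}$. By Lemma 8 this set is infinite for some $i$, a contradiction. Together with Steps 3 and 5 of Section 11, which covered all other cases, this shows that $X$ is hereditarily Lindelöf.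

## 14. An open subspace whose $\sigma$-compact subsets are nowhere dense

One assertion of Theorem A is left. Let $\mathcal U$ be a maximal disjoint family of nonempty open subsets of $X$ each of which has a dense $\sigma$-compact subspace. As $X$ is HL, $\mathcal U$ is countable, so $\bigcup\mathcal U$ has a dense $\sigma$-compact subspace. By Section 9 this subspace is not dense in $X$, so $\bigcup\mathcal U$ is not dense in $X$ either. Hence the open set
$$X'=X\setminus\overline{\bigcup\mathcal U}$$
is nonempty. It is Čech-complete and HL, as an open subspace of $X$.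

Suppose a $\sigma$-compact $S\subseteq X'$ is not nowhere dense in $X'$. Then $S$ is dense in some nonempty open $O\subseteq X'$, that is, $S\cap O$ is dense in $O$. By Section 2, $O$ is an $F_\sigma$ in $X$, so $S\cap O$ is $\sigma$-compact: it is the union of the countably many intersections of compact pieces of $S$ with closed pieces of $O$. But $O$ is open in $X$ and disjoint from all members of $\mathcal U$, so $\mathcal U\cup\{O\}$ contradicts the maximality of $\mathcal U$. Hence all $\sigma$-compact subsets of $X'$ are nowhere dense.

With Sections 8, 9 and 13, this proves Theorem A. $\blacksquare$
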